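\title{The EREW Complexity of Evaluating a Decision Tree Given as Input}

\begin{abstract}
The function $F_{m,h}$ of Fich and Wigderson receives a complete binary decision tree with $h$ levels over $2^m$ Boolean variables, together with the values of the variables, and returns the value of the tree. With concurrent reads it takes $\Theta(\log m+\log h)$ parallel steps. We show that on EREW PRAMs with unlimited processors, memory and word size its complexity is
$\Theta\bigl(1+\log m+\log h+\min\{2^m,\,m+\sqrt h,\,h\}\bigr)$, uniformly in $m,h\ge1$. The upper bound holds on EROW PRAMs, and the lower bound holds for randomized machines. One part of the lower bound holds for a fixed tree and gives an explicit total function of $N$ variables with CREW complexity $O(\log\log N)$ and EREW complexity $\Theta(\log N)$.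
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The model}
A PRAM consists of synchronously operating processors that communicate through shared memory cells. We use the standard conventions for PRAM lower bounds, as in Cook, Dwork and Reischuk. The number of processors and the number of cells are unrestricted, and cells and local memories hold words of unbounded size. In each step a processor may read one cell, perform arbitrary local computation, and write one cell. Initially each input bit is stored in its own cell, and at the end the output must be in a designated cell. In a CREW PRAM several processors may read the same cell in a step, but no two may write the same cell. In an EREW PRAM neither concurrent reads nor concurrent writes are allowed. An EROW PRAM is an EREW PRAM in which each cell has a fixed owner, the only processor that may ever write it. The complexity of a function is the number of steps needed to compute it in the worst case over all inputs. Logarithms are to base $2$, and $O,\Omega,\Theta$ hide absolute constants.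

Since computation and word size are free, the only cost in this model is the movement of information. A bit that $n$ processors want reaches them in one CREW step, while copying it by repeated doubling takes about $\log n$ EREW steps. To measure what a concurrent read is worth, one wants a function for which very many processors want the same few bits, and one must then ask whether the copying can be avoided.

\subsection*{The function}
\begin{definition}[Fich--Wigderson]\label{def:F}
Let $m,h\ge1$. An input of $F_{m,h}$ consists of $m(2^h-1)+2^m$ bits. The first $m(2^h-1)$ bits form $2^h-1$ consecutive blocks of $m$ bits, one for each node of the complete binary tree with $h$ levels, in heap order (the root is node $1$ and node $i$ has children $2i$ and $2i+1$). The block of a node, read as a binary number $k\in\{0,\dots,2^m-1\}$, is its \emph{label} and names the variable $x_k$. The last $2^m$ bits are the values of $x_0,\dots,x_{2^m-1}$. Start at the root; at an internal node go to the left child if the variable it names is $0$ and to the right child otherwise. The value of $F_{m,h}$ is the value of the variable named by the leaf that is reached.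
\end{definition}

On a CREW PRAM every node assembles its label, all nodes read their variables at once, and the leaf is found by pointer doubling. Fich and Wigderson showed that the CREW complexity of $F_{m,h}$ is $\Theta(\log m+\log h)$, and that an EROW PRAM computes $F_{m,h}$ in $O(2^m+\log h)$ steps. In the CREW algorithm only the reading of the variables is concurrent (Section~\ref{sec:upper} shows that the other two phases are exclusive), so $F_{m,h}$ isolates the cost of that one step. The problem, posed as open in \cite{topics}, is to determine the complexity of $F_{m,h}$ on general EREW PRAMs up to constant factors, uniformly over all $m,h\ge1$.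

The extreme cases show no gap. For $h=1$ one assembles the single label and reads one variable, in $O(1+\log m)$ steps. For $m=1$ the Fich--Wigderson bound is $O(1+\log h)$. In general there are two immediate ways to avoid concurrent reads: walk down the tree with one processor, at cost $h$, or evaluate the tree under all $2^{2^m}$ assignments in separate copies, at cost $2^m$. This suggests the guess $\min\{2^m,h\}$ plus logarithmic terms. The guess is too large: a processor that holds all variables in one word (cost $m$) can descend $g$ levels per read if every node has first collected the labels of the $g$ levels below it (cost $g$), and $g+h/g$ is about $\sqrt h$ at best. For $h=m^2$ this gives $O(m)$ steps instead of order $m^2$. The three strategies together are optimal.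

\subsection*{Results}
\begin{theorem}\label{thm:main}
The complexity of $F_{m,h}$ on general EREW PRAMs is
\[
\Theta\bigl(1+\log m+\log h+\min\{2^m,\;m+\sqrt h,\;h\}\bigr),
\]
uniformly over all $m,h\ge1$. The upper bound holds already on EROW PRAMs, so the EROW complexity is the same.
\end{theorem}

Write $\mu=\min\{2^m,m+\sqrt h,h\}$. If $m\le\frac12\log h$ then $2^m\le\sqrt h$ and $\mu=2^m$; if $\frac12\log h\le m\le\sqrt h$ then $\sqrt h\le\mu\le2\sqrt h$; if $\sqrt h\le m\le h$ then $m\le\mu\le2m$; if $m\ge h$ then $\mu=h$. Using $\log m\le m\le 2^m$ and $\log h\le2\sqrt h$, the complexity in these four ranges is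
\[
\Theta(2^m+\log h),\qquad \Theta(\sqrt h),\qquad \Theta(m),\qquad \Theta(h+\log m).
\]

The lower bound comes from three distributional bounds. A machine \emph{succeeds} on an input distribution if its output is correct with probability at least $9/10$.

\begin{theorem}\label{thm:lower}
Let $m,h,T\ge1$, and consider a deterministic EREW machine that runs $T$ steps and has no access conflict on any input of $F_{m,h}$.
\begin{enumerate}
\item[(a)] If it succeeds on the two distributions of Section~\ref{sec:log}, then $16^T\ge0.3\max(m,h)$.
\item[(b)] If $640T\le\min(m,h)$, it does not succeed on the distribution of Section~\ref{sec:shared}.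
\item[(c)] If $T\le\min\{2^m/480,\sqrt{h/360}\}$, it does not succeed on the distribution of Section~\ref{sec:deep}.
\end{enumerate}
The distributions depend only on $m,h,T$. In particular a machine that computes $F_{m,h}$ has $16^T\ge0.3\max(m,h)$, $T>\frac1{640}\min(m,h)$ and $T>\min\{2^m/480,\sqrt{h/360}\}$.
\end{theorem}

\begin{theorem}\label{thm:strong}
\begin{enumerate}
\item[(i)] The lower bound of Theorem~\ref{thm:main} holds for randomized EREW PRAMs (conflict-free for all inputs and coin outcomes) with error at most $1/10$, and for the expected time of zero-error ones.
\item[(ii)] Bound (b) holds for a fixed, explicitly given tree: for every $s\ge80$ there is an explicit total Boolean function $G_s$ of $N=2^{\Theta(s)}$ variables with a decision tree of depth $8s$, of CREW complexity $O(\log\log N)$ and of (even randomized) EREW complexity $\Theta(\log N)$.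
\end{enumerate}
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:lower} and Proposition~\ref{prop:upper}]
Put $a=\min(m,h)$ and $b=\min(2^m,\sqrt h)$. Then $\mu\le a+b$: if $m\ge h$ then $\mu\le h=a$, and if $m<h$ then $\mu\le\min(2^m,m+\sqrt h)\le m+\min(2^m,\sqrt h)=a+b$. (Nothing is lost: each of $a,b$ is at most each of $2^m$, $m+\sqrt h$, $h$, so $a+b\le2\mu$.) A machine for $F_{m,h}$ makes at least one step, because $F_{m,h}=x_0$ when all labels are $0$ and $F_{m,h}=x_1$ when all labels are $1$, so that $F_{m,h}$ is neither a constant nor a single input bit. Hence Theorem~\ref{thm:lower} applies and gives $T=\Omega(1+\log m+\log h)$, $T>a/640$ and $T>b/480$, that is, $T=\Omega(1+\log m+\log h+\mu)$. Proposition~\ref{prop:upper} is the matching upper bound.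
\end{proof}

\subsection*{The method}
Call a processor or cell sensitive to a set of input bits if flipping them changes its state. Two counting facts hold on every input after $T$ steps, with $K=16^T$: at most $K$ processors and cells are sensitive to a given bit, and each is sensitive to at most $K$ pairwise disjoint sets of bits. For (b) and (c) we choose an input distribution in which the output depends jointly on two pieces of information, and we follow, half-step by half-step, the probability that the machine has brought two such pieces together. A new combination needs an access between a holder of the first piece and a holder of the second. If the location of the second piece were independent of what the machine sees, the counting facts would bound the chance of such an access by $K^{O(1)}2^{-\Omega(s)}$, where $s$ is a size parameter of the instance. The location is not independent, since it lies on the evaluation path; the work consists in showing that the machine can exploit the dependence only through combinations that it has already made. The probability then grows by a constant factor per half-step, and $s$ equal to a large multiple of $T$ keeps it small to the end.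

\section{Three algorithms}\label{sec:upper}

Two EROW routines are used. \emph{Gathering}: $n$ words in $n$ cells are combined into one cell in $O(1+\log n)$ steps along a binary tree, in which each inner vertex has a processor and a cell of its own, reads the cells of its two children in two steps, and writes the concatenation. \emph{Copying}: $2^n$ copies of a cell are made in $n$ steps, since in step $i$ the owner of copy $2^{i-1}+a$ reads copy $a$, for $0\le a<2^{i-1}$. Both apply to many disjoint collections of cells in parallel.

\begin{proposition}\label{prop:upper}
An EROW PRAM computes $F_{m,h}$ in $O(1+\log m+\log h+\min\{2^m,m+\sqrt h,h\})$ steps.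
\end{proposition}

\begin{proof}
First gather the $m$ bits of each label into one cell per node, in $O(1+\log m)$ steps. It suffices to give three continuations.

\emph{Walking: $O(h)$ further steps.} One processor alternately reads a label and the variable that it names, $2h$ reads in all.

\emph{Jumping: $O(m+\sqrt h)$ further steps.} Gather the $2^m$ variables into one word $X$ in $O(m)$ steps. Let $g=\lceil\sqrt h\rceil$. Each node $v$ has a processor and a cell $I_v$ that starts with the label of $v$. In each of $g-1$ rounds the processor of an internal node $v$ reads $I_{2v}$, then $I_{2v+1}$, and writes into $I_v$ the label of $v$ together with the two words read. The cell $I_w$ is read only by the parent of $w$. After round $r$ the cell $I_v$ holds the labels of the top $r+1$ levels of the subtree of $v$. Now one processor reads $X$ and the cell $I$ of the root, evaluates $g$ levels locally, reads the cell $I$ of the node reached, and so on, $\lceil h/g\rceil$ times.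

\emph{Trying all assignments (Fich--Wigderson): $O(2^m+\log h)$ further steps.} Make $2^{2^m}$ copies of the labeled tree in $2^m$ steps, one for each assignment $\alpha$ to the variables. In copy $\alpha$ each internal node $v$ computes the child $S_v$ chosen under $\alpha$ and stores it in its own cell. In stage $r=0,1,\dots$ each $v$ for which $S_v$ is not a leaf reads the cell of $S_v$ and sets $S_v:=S_{S_v}$. By induction, at the start of stage $r$ the pointer $S_v$ is the node reached from $v$ under $\alpha$ after $2^r$ moves, or the leaf reached if that comes first. So a non-leaf $S_v$ lies exactly $2^r$ levels below $v$, and its cell is read by this one ancestor only. After $O(1+\log h)$ stages the root knows its leaf, reads the label, and writes the value $R_\alpha$ of the tree under $\alpha$. Finally one processor reads the $2^m$ variables one by one, learns the true assignment $x$, and reads $R_x$.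
\end{proof}

\section{Sensitivity}\label{sec:sens}

Fix a deterministic EREW machine that runs $T\ge1$ steps and has no conflict on any input, and put
\[K=16^T.\]
Processors and cells are called \emph{entities}. Split each step into a read half-step (which includes the local computation) and a write half-step, so that the times are $\tau=0,1,\dots,2T$. Let $e_\tau(I)$ be the state of entity $e$ after $\tau$ half-steps on input $I$; the state of a cell is its content. At time $0$ only the input cells depend on $I$. In half-step $\tau+1$ a processor $p$ accesses at most one cell, determined by $p_\tau(I)$. In a read half-step only processors change, and $p_{\tau+1}(I)$ is a function of $p_\tau(I)$ and the content read. In a write half-step only cells change, and a written cell receives a value determined by the state of the writer. On a fixed input and in a fixed half-step no cell is accessed twice, so the pairs (processor, cell accessed) form a matching; \emph{partner} refers to this matching.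

For a set $D$ of input cells let $I^D$ be $I$ with the bits in $D$ flipped. An entity $e$ is \emph{$D$-sensitive at $I$} at time $\tau$ if $e_\tau(I)\ne e_\tau(I^D)$; it is then also $D$-sensitive at $I^D$.

\begin{lemma}[One half-step]\label{lem:half}
Let $e$ be $D$-sensitive at $I$ at time $\tau+1$.
\begin{enumerate}
\item[(R)] If half-step $\tau+1$ is a read and $e$ is a processor, then at time $\tau$ either $e$ or the cell it reads on $I$ is $D$-sensitive at $I$.
\item[(W1)] If it is a write and $e$ is a cell written on $I$ by $p$, then $p$ is $D$-sensitive at $I$ at time $\tau$.
\item[(W2)] If it is a write and $e$ is a cell not written on $I$, then either $e$ is $D$-sensitive at $I$ at time $\tau$, or $e$ is written on $I^D$ by a processor that is $D$-sensitive at $I$ at time $\tau$.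
\end{enumerate}
\end{lemma}

\begin{proof}
A processor that is not $D$-sensitive at $I$ makes the same access on $I$ and $I^D$, and in a write it writes the same value. This gives (R) and (W1). In (W2), if $e$ is not written on $I^D$ either, its content is unchanged on both inputs; if $p$ writes it on $I^D$, then $p$ acts differently on $I$ and $I^D$.
\end{proof}

\begin{lemma}[Counting]\label{lem:count}
Let $\tau\le2T$ and let $I$ be an input.
\begin{enumerate}
\item[(a)] For every $D$, at most $3^\tau|D|\le K|D|$ entities are $D$-sensitive at $I$ at time $\tau$.
\item[(b)] If an entity is $D_i$-sensitive at $I$ at time $\tau$ for pairwise disjoint sets $D_1,\dots,D_n$, then $n\le4^\tau\le K$.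
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $P$ and $C$ be the numbers of $D$-sensitive processors and cells; initially $P=0$ and $C=|D|$. In a read, a newly sensitive processor reads a sensitive cell by (R), and each cell has at most one reader, so $P$ grows by at most $C$. In a write, a newly sensitive cell is written on $I$ or on $I^D$ by a sensitive processor by (W1) and (W2), so $C$ grows by at most $2P$. In both cases $P+C$ grows by a factor at most $3$.

(b) Let $\sigma$ be the largest $n$ at time $\tau$ over all entities, inputs and families; $\sigma=1$ at time $0$. We show that $n\le4\sigma$ at time $\tau+1$. In a read, $n\le2\sigma$ by (R). In a write, let $c$ be a cell. If $c$ is written on $I$, then $n\le\sigma$ by (W1). Otherwise $c$ can gain information by \emph{not} being written. By (W2), apart from at most $\sigma$ indices for which $c$ was already sensitive, each $i$ belongs to the set $Y$ of indices such that $c$ is written on $I^{D_i}$ by a processor $p_i$ that is $D_i$-sensitive at $I$. Let $n'=|Y|$. A processor equals $p_i$ for at most $\sigma$ indices, so at least $n'(n'-\sigma)/2$ unordered pairs $\{i,j\}$ have $p_i\ne p_j$. For such a pair, $p_i$ and $p_j$ do not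 both write $c$ on $I^{D_i\cup D_j}$; hence $p_i$ is $D_j$-sensitive at $I^{D_i}$, or $p_j$ is $D_i$-sensitive at $I^{D_j}$. For each $i$ at most $\sigma$ indices $j$ have $p_i$ $D_j$-sensitive at $I^{D_i}$, so there are at most $n'\sigma$ such pairs. Thus $n'-\sigma\le2\sigma$ and $n\le\sigma+3\sigma$.
\end{proof}

\begin{remark}
Part (a) fails on a CREW PRAM, where any number of processors read one bit in one step; exclusive reads enter the paper through (a) and through the uniqueness of partners. Part (b) uses only exclusive writes, but it uses them on the input $I^{D_i\cup D_j}$, and this is why the machine must be conflict-free on all inputs. If conflicts were forbidden only on inputs with at most one $1$, then $n$ processors could each read a bit and write a $1$ into a common cell when the bit is $1$; after one step that cell is sensitive to all $n$ bits at the all-zero input.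
\end{remark}

We often know that a state changes somewhere among a few related inputs, and we need a single input at which it is sensitive to two things at once. For pairwise disjoint sets $t_1,\dots,t_r$ of input cells, called \emph{toggles}, the \emph{cube} at $I$ consists of the $2^r$ inputs (\emph{corners}) obtained from $I$ by flipping some of the toggles; for $r=2$ it is a \emph{square}. An entity \emph{depends} on $t_i$ on the cube if it is $t_i$-sensitive at some corner.

\begin{lemma}[Cubes]\label{lem:cube}
Fix a time, a cube and an entity $e$, and let $\Delta$ be the set of toggles on which $e$ depends. Join $t,t'\in\Delta$ if $e$ is sensitive to both at a common corner. This graph is connected. In particular, if $|\Delta|\ge2$ then every $t\in\Delta$ has a neighbor, and an entity that depends on both toggles of a square is sensitive to both at one of the four corners.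
\end{lemma}

\begin{proof}
Suppose that $\Delta$ is a disjoint union of nonempty sets $A,B$ with no edge between them. Let $X_A$ and $X_B$ be the nonempty sets of corners at which $e$ is sensitive to some toggle of $A$, respectively $B$; they are disjoint. Let $x\in X_A$ via $t\in A$, and let $t'\notin A$. The corners $x$ and $x^t$ lie in $X_A$, so $e$ is not $t'$-sensitive there (for $t'\notin\Delta$ this holds everywhere). Hence $e(x^{t'})=e(x)\ne e(x^t)=e(x^{tt'})$, and $x^{t'}\in X_A$. So membership in $X_A$ depends only on the $A$-coordinates of a corner, and by symmetry membership in $X_B$ depends only on the $B$-coordinates. A corner with the $A$-coordinates of a point of $X_A$ and the $B$-coordinates of a point of $X_B$ lies in both sets, a contradiction.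
\end{proof}

The graph need not be complete. For the function ``if $t_1$ then $t_2$ else $t_3$'' it is the path $t_2,t_1,t_3$, since sensitivity to $t_2$ requires $t_1=1$ and sensitivity to $t_3$ requires $t_1=0$.

\section{The logarithmic bound}\label{sec:log}

Here and later we use the union bound in this form: if the machine succeeds on a distribution and each of $r$ jointly distributed random inputs has that distribution, then the machine is correct on all of them with probability at least $1-r/10$.

\begin{proof}[Proof of Theorem~\ref{thm:lower}(a)]
\emph{First distribution.} Let $x_0=0$, $x_1=1$, all other variables $0$, and let the labels be independent and uniform in $\{0,1\}$. Fix $q\in\{1,\dots,h\}$ and let $I'$ be $I$ with the last label bit of the $q$-th node of the evaluation path flipped. The flip does not change the path down to that node, so $I\mapsto I'$ is an involution of the support and $I'$ has the same distribution as $I$. If $q=h$ the value of $F_{m,h}$ flips. If $q<h$ the two paths end in different leaves, whose labels are independent of the internal labels, so the values differ with probability $\frac12$. Hence at time $2T$ the output cell is sensitive at $I$ to this bit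 with probability at least $\frac12-\frac2{10}$. Summing over $q$, the expected number of single bits to which it is sensitive is at least $0.3h$, and Lemma~\ref{lem:count}(b) gives $K\ge0.3h$.

\emph{Second distribution.} Let $x_0=0$, let $x_k$ for $k\ge1$ be independent uniform bits, let the label $k$ of the leftmost leaf be uniform in $\{0,\dots,2^m-1\}$, and let all other labels be $0$. The leftmost leaf is always reached. Flipping a fixed one of its $m$ label bits preserves the distribution and replaces $x_k$ by $x_{k'}$ with $k'\ne k$; one of $k,k'$ is nonzero, so $x_k\ne x_{k'}$ with probability $\frac12$. The same computation gives $K\ge0.3m$.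
\end{proof}

\section{A fixed tree with shared variables}\label{sec:shared}

\subsection{The function $G_s$}
Let $s\ge2$ and put $d_0=7s$, $H=8s$, $M=2^{3s}$. Let $\mathbb F$ be the field with $M$ elements, identified with $\{0,1\}^{3s}$. Nodes are the binary strings $u$ of length $|u|<H$, the length being the depth; the children of $u$ are $u0$ and $u1$. A node is \emph{private} if $|u|<d_0$ and \emph{shared} if $d_0\le|u|<H$. Fix an injection $\iota:\{d_0,\dots,H-1\}\times\{0,1\}^s\to\mathbb F$, for instance $d-d_0$ written with $2s$ bits followed by the $s$ given bits. For a shared node $u$ of depth $d$, the first $6s$ bits form the \emph{prefix} and encode a pair $(r_0,r_1)\in\mathbb F^2$; put $r_1'=r_1$ if $r_1\ne0$ and $r_1'=1$ otherwise. The last $s$ bits form the \emph{suffix}, which is disjoint from the prefix because $d\ge7s$. Let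
\[
\theta(u)=\iota(d,\text{suffix of }u),\qquad \kappa(u)=\bigl(d,\;r_0+r_1'\theta(u)\bigr).
\]
The pair $\kappa(u)$ is the \emph{key} of $u$. There is one variable for each private node and one for each of the $sM$ keys, $N=2^{7s}-1+s2^{3s}$ variables in all. Let $b_u$ be the variable of $u$: its own if $u$ is private, that of $\kappa(u)$ if $u$ is shared. Nodes of different depths have different variables. The \emph{path} is $v_0,\dots,v_{H-1}$, where $v_0$ is the root and $v_{j+1}=v_jb_{v_j}$, and
\[G_s=b_{v_{H-1}}.\]

\begin{theorem}\label{thm:G}
Let $T\ge1$ and $s\ge80T$. No deterministic $T$-step EREW machine that is conflict-free on all inputs computes $G_s$ correctly on $9/10$ of the inputs.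
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:lower}(b) from Theorem~\ref{thm:G}]
Let $s=80T$, so $H=640T\le\min(m,h)$. Since $N+2\le2^{8s}\le2^m$, we can assign distinct variables of $F_{m,h}$ to the $N$ variables of $G_s$ and to two constants $0$ and $1$; unused variables are $0$. Label the top $H$ levels by the variables $b_u$. If $h>H$, then below each node of depth $H-1$ let all labels in the left subtree name the constant $0$ and all labels in the right subtree the constant $1$, so that the output is the bit of the node of depth $H-1$ reached. The distribution has these fixed labels and $N$ independent uniform variables. On it $F_{m,h}=G_s$, and a machine for $F_{m,h}$ becomes a machine for $G_s$ in which the remaining input cells have fixed initial contents.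
\end{proof}

The tree is known to all processors. On the private levels every node reads its own variable and pointer doubling is exclusive, so the machine finds $v_{d_0}$ in $O(\log s)$ steps. The last $s$ levels are the obstacle: each key of depth $d$ belongs to exactly $2^{d-3s}\ge2^{4s}$ nodes (the other bits of a node determine $r_0$), while at most $K$ entities are ever sensitive to it. The prefix selects an affine function $\theta\mapsto r_0+r_1'\theta$, and such a function is determined by its values at two distinct points of $\mathbb F$. This makes pairs of keys well spread. Let $u|_j$ be the ancestor of $u$ of depth $j$ and $L_d(w)$ the set of descendants of $w$ of depth $d$.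

\begin{lemma}\label{lem:keys}
Let $d_0\le d<H$, let $k$ be a key of depth $d$, and let $k'$ be a key.
\begin{enumerate}
\item[(N1)] If $w$ is shared and $|w|\le d$, at most one $u\in L_d(w)$ has key $k$.
\item[(N2)] If $|w|=r\le d$, at most $1+2^{d-r-s}$ nodes $u\in L_d(w)$ have key $k$.
\item[(N3)] If $d_0\le j<d$, at most $2\cdot2^{d-6s}$ nodes $u$ of depth $d$ have $\kappa(u)=k$ and $\kappa(u|_j)=k'$.
\item[(N4)] If $d_0\le j<d$, at most $2\cdot2^{d-6s}\,2^{d-j}$ ordered pairs $(u,u')$ of distinct nodes of depth $d$ with $u|_j=u'|_j$ have keys $(k,k')$.
\end{enumerate}
\end{lemma}

\begin{proof}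
The first $d-s\ge6s$ bits of $u$ contain the prefix. Given them, the key determines $\theta(u)$ because $r_1'\ne0$, and $\theta(u)$ determines the suffix because $\iota$ is injective. In (N1), $|w|\ge7s>d-s$, so these bits are fixed by $w$. In (N2) they can be chosen in $2^{d-s-r}$ ways if $r\le d-s$ and in one way otherwise. In (N3) choose the $d-6s$ bits of $u$ outside the prefix. They contain both suffixes, so $\theta(u)$ and $\theta(u|_j)$ are known, and they are distinct because the depths are. The two keys then determine $(r_0,r_1')$, which leaves at most two prefixes. In (N4) choose also the last $d-j$ bits of $u'$. The nodes have the same prefix and differ within their last $d-j<s$ bits, so $\theta(u)\ne\theta(u')$, and again at most two prefixes remain.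
\end{proof}

For the rest of the section fix $T\ge1$ and a machine as in Theorem~\ref{thm:G}, and let $I$ be a uniform input. Write $I^u$ and $I^{uv}$ for $I$ with $b_u$, respectively $b_u$ and $b_v$, flipped. The output cell must end up sensitive to both $b_{v_{H-2}}$ and $b_{v_{H-1}}$. For a \emph{uniform} node $u$ of depth $d$ such a double sensitivity is rare. Fix $I$. There are at most $MK^2$ triples $(e,k,k')$ with $e$ sensitive to a key $k$ of depth $d$ and a key $k'$ of depth $j$, and by (N3) each triple accounts for a fraction at most $2/M^2$ of the nodes; so at most a fraction $2K^2/M$ of the pairs $(u|_j,u)$ have an entity sensitive to both variables. The difficulty is that the path is a function of $I$, and the machine can direct its effort to it.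

\subsection{From uniform nodes to path nodes}
For a node $w$ of depth $j$ the event $v_j=w$ depends only on variables of depth less than $j$. So for a fixed set $g$ of variables of depth at least $j$ and any real function $\Phi$,
\begin{equation}\label{eq:mb}
\mathbb E\,\mathbf 1[v_j=w]\,\Phi(I^g)=\mathbb E\,\mathbf 1[v_j=w]\,\Phi(I).
\end{equation}
We call this \emph{moving the base point}. It is always applied to fixed nodes and a fixed $g$, before any summation over them. An expectation that involves $w=v_r$ abbreviates $\sum_{|w|=r}\mathbb E\,\mathbf 1[v_r=w](\cdots)$.

The comparison between path nodes and uniform nodes is visible already at depth $1$. Let $f_0,f_1$ be functions of $I$ attached to the two children of the root $\varnothing$, and let $\delta=b_\varnothing$. If $f_0,f_1$ do not involve $\delta$, then $\mathbb Ef_\delta=\frac12(\mathbb Ef_0+\mathbb Ef_1)$. In general $f_\delta-\frac12(f_0+f_1)=\frac12(f_\delta-f_{1-\delta})$, and flipping $\delta$ exchanges the two roles, so the expected excess is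
\[\tfrac14\,\mathbb E\bigl[(f_\delta(I)-f_\delta(I^\varnothing))-(f_{1-\delta}(I)-f_{1-\delta}(I^\varnothing))\bigr].\]
For $f_\sigma=\mathbf 1[\delta=\sigma]$ the excess is $1-\frac12$ and the bracket equals $2$. A path node is favored only as far as the functions react to the variables that steer the path.

\begin{lemma}[Averaging]\label{lem:avg}
Let $f_v$ be a real function of $I$ for each node $v$ of depth $j$. Then
\[
\mathbb Ef_{v_j}\le2^{-j}\sum_{|v|=j}\mathbb Ef_v+\sum_{r<j}\mathrm{err}_r,\qquad
\mathrm{err}_r=\frac{2^{-(j-r)}}2\,\mathbb E\sum_{v\in L_j(v_r)}\bigl|f_v(I)-f_v(I^{v_r})\bigr|.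
\]
\end{lemma}

\begin{proof}
Let $Y_r=2^{-(j-r)}\sum_{v\in L_j(v_r)}f_v$. Then $Y_j=f_{v_j}$, and $\mathbb EY_0$ is the first term. Fix $w$ of depth $r<j$, let $g_\sigma=\sum_{v\in L_j(w\sigma)}f_v$ for $\sigma\in\{0,1\}$, and let $\delta=b_w(I)$. On the event $v_r=w$ we have $Y_{r+1}-Y_r=2^{-(j-r)}(g_\delta-g_{1-\delta})$. By \eqref{eq:mb} the expectation of $\mathbf 1[v_r=w](g_\delta(I)-g_{1-\delta}(I))$ equals that of $\mathbf 1[v_r=w](g_{1-\delta}(I^w)-g_\delta(I^w))$, hence also the mean of the two,
\[\tfrac12\,\mathbb E\,\mathbf 1[v_r=w]\bigl[(g_\delta(I)-g_\delta(I^w))-(g_{1-\delta}(I)-g_{1-\delta}(I^w))\bigr],\]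
which is at most $\frac12\mathbb E\,\mathbf 1[v_r=w]\sum_{v\in L_j(w)}|f_v(I)-f_v(I^w)|$. Sum over $w$ and $r$.
\end{proof}

\subsection{Links, meetings and crowding}
Let $v$ be a proper ancestor of $u$, and take all sensitivities at time $\tau$. An entity is \emph{$(v,u)$-linked} at $I$ if it is sensitive at $I$ to both $b_v$ and $b_u$; let $\mathrm{link}_\tau(v,u;I)$ be the number of such entities. A \emph{$(v,u)$-meeting} at $I$ is a pair of partners in half-step $\tau+1$ on $I$ of which one, called $e_1$, is $b_u$-sensitive at $I$ and the other, called $e_2$, is $b_v$-sensitive at $I$; let $\mathrm{meet}_\tau(v,u;I)$ be their number. For $0\le j<d$ and $d_0\le d<H$ put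
\[
\ell_\tau(j,d)=2^{-(d-j)}\,\mathbb E\!\!\sum_{u\in L_d(v_j)}\!\!\mathrm{link}_\tau(v_j,u;I),\qquad
m_\tau(j,d)=2^{-(d-j)}\,\mathbb E\!\!\sum_{u\in L_d(v_j)}\!\!\mathrm{meet}_\tau(v_j,u;I).
\]
These are the expected numbers of links and meetings between the path node $v_j$ and a uniform descendant of depth $d$. Applying Lemma~\ref{lem:avg} directly to links leads nowhere: an entity whose link is destroyed by flipping $b_w$ is, by Lemma~\ref{lem:cube}, again part of a link at the same time, and one bounds links by a multiple of links. Meetings break the circle, since links at time $\tau+1$ come from meetings at time $\tau$, and the errors for meetings at time $\tau$ are links at time $\tau$.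

\begin{lemma}\label{lem:link}
For $d_0\le j<d<H$ and $\tau<2T$, $\ \ell_{\tau+1}(j,d)\le5\,\ell_\tau(j,d)+2\,m_\tau(j,d)$.
\end{lemma}

\begin{proof}
Fix $v$ of depth $j$ and $u\in L_d(v)$; ``linked'' and ``meeting'' refer to $(v,u)$. Let $\Lambda(J)$ and $\Lambda'(J)$ count linked entities at $J$ at times $\tau$ and $\tau+1$, and let $\mathfrak m(J)$ count meetings at time $\tau$. We show that
\[
\Lambda'(I)\le2\Lambda(I)+\mathfrak m(I)\ \ \text{(read)},\qquad
\Lambda'(I)\le3\Lambda(I)+\Lambda(I^v)+\Lambda(I^u)+\mathfrak m(I^v)+\mathfrak m(I^u)\ \ \text{(write)}.
\]
Multiplying by $\mathbf 1[v_j=v]$, applying \eqref{eq:mb} and summing over $v,u$ gives the lemma.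

\emph{Read.} Let $p$ be linked at $I$ at time $\tau+1$. By (R), for each of the two variables $p$ or the cell $c$ it reads on $I$ was sensitive. So $p$ was linked, or $c$ was linked, or $(p,c)$ is a meeting. Cells do not change. A linked cell accounts for itself and for at most one reader.

\emph{Write.} Processors do not change. Let the cell $c$ be linked at $I$ at time $\tau+1$; all statements below refer to time $\tau$. If $p$ writes $c$ on $I$, then $p$ is linked at $I$ by (W1). Otherwise (W2) applies to both variables, and there are four cases.
\begin{enumerate}
\item[1.] $c$ is sensitive at $I$ to both variables. Then $c$ is linked at $I$.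
\item[2.] $c$ is sensitive at $I$ to $b_v$ only. Then a $b_u$-sensitive $p$ writes $c$ on $I^u$. If $c$ is $b_v$-sensitive at $I^u$, then $(p,c)$ is a meeting at $I^u$. If not, $c(I^{uv})=c(I^u)=c(I)\ne c(I^v)$, so $c$ is linked at $I^v$.
\item[3.] $c$ is sensitive at $I$ to $b_u$ only. Exchanging $u$ and $v$ in case 2, $c$ belongs to a meeting at $I^v$ or is linked at $I^u$.
\item[4.] $c$ is sensitive at $I$ to neither. Then a $b_v$-sensitive $p_v$ writes $c$ on $I^v$ and a $b_u$-sensitive $p_u$ writes $c$ on $I^u$. If $p_v=p_u$, this processor is linked at $I$. Otherwise one of them does not write $c$ on $I^{uv}$; if it is $p_v$, then $p_v$ is $b_u$-sensitive at $I^v$, hence linked at $I^v$, and if it is $p_u$, then $p_u$ is linked at $I^u$.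
\end{enumerate}
A processor linked at $I$ accounts for itself and for the cells it writes on $I$ and on $I^v$. A cell linked at $I$, $I^v$ or $I^u$ accounts for itself, a processor linked at $I^v$ or $I^u$ for the cell it writes on that input, and a meeting for its cell.
\end{proof}

Links near the top of the shared part cannot be excluded: once $v_{d_0}$ is known, the variables of the top $g$ levels below it can be gathered into one word in $O(g)$ steps. So the bound must decay with $d-d_0$. For $d_0\le j\le d<H$ let
\[
W(j,d)=s\,(3/4)^{d-j}\,(2/3)^{d-d_0},\qquad \sigma(d)=2^{-(d-d_0)}+7s\,2^{-s}.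
\]
The factor $(2/3)^{d-d_0}$ gives the decay, the factor $(3/4)^{d-j}$ makes the errors of Lemma~\ref{lem:avg} a geometric series, and $\frac34\cdot\frac23=\frac12$ lets a link at depth $j$ be converted to depth $d$. Since $d-j\le d-d_0<s$, we have $W(j,d)\ge s2^{-(d-d_0)}\ge s2^{-s}$, and
\begin{equation}\label{eq:W}
\begin{gathered}
\sigma(d)\le8W(j,d),\qquad 2^{-(d-j)}\sigma(j)\le\sigma(d),\qquad 2^{-2s}\le W(j,d),\\
\sum_{d_0\le r<j}W(r,d)\le3W(j,d),\qquad 2^{-(d-j)}W(r,j)=W(r,d)\quad(d_0\le r\le j).
\end{gathered}
\end{equation}
Let $\mathcal L_\tau$ be the least number with $\ell_\tau(j,d)\le\mathcal L_\tau W(j,d)$ for all $d_0\le j<d<H$. Then $\mathcal L_0=0$, because at time $0$ no entity is sensitive to two variables.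

Links from a private node need no induction. For every $I$ and every $w$ of depth $r<d_0$, at most $K$ entities are $b_w$-sensitive, each is sensitive to at most $K$ keys, and (N2) bounds the number of nodes per key. Hence $\ell_\tau(r,d)\le K^2(2^{-(d-r)}+2^{-s})$, and
\begin{equation}\label{eq:private}
\sum_{r<d_0}\ell_\tau(r,d)\le K^2\sigma(d)\qquad(d_0\le d<H).
\end{equation}

One more quantity is needed. When a $(w,v)$-linked entity meets an entity that is sensitive to many nodes below $v$, many meetings arise from one link. Bounding ``many'' by $K$ would cost a factor $K$ per half-step, $16^{2T^2}$ in all, and the argument would give only $T=\Omega(\sqrt s)$. So we show that sensitivity to two or more nodes below a path node is itself rare. Let $\nu_{w,d}(e;I)$ be the number of $u\in L_d(w)$ such that $e$ is $b_u$-sensitive at $I$ at time $\tau$, and for $d_0\le j<d<H$ define the \emph{crowding}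
\[c_\tau(j,d)=2^{-(d-j)}\,\mathbb E\sum_e\bigl(\nu_{v_j,d}(e;I)-1\bigr)^+,\qquad x^+=\max(x,0).\]

\begin{lemma}\label{lem:crowd}
For $d_0\le j<d<H$, $\ c_\tau(j,d)\le(18K^2+6\mathcal L_\tau)\,W(j,d)$.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:avg} to $f_v=2^{-(d-j)}\sum_e(\nu_{v,d}(e)-1)^+$.

\emph{First term.} Since $(\nu-1)^+\le\nu(\nu-1)$, for fixed $I$ the sum $\sum_v\sum_e(\nu_{v,d}(e)-1)^+$ is at most the number of triples $(e,u,u')$ with $u\ne u'$ of depth $d$, $u|_j=u'|_j$ and $e$ sensitive to $b_u$ and $b_{u'}$. There are $M$ choices for $\kappa(u)$, then at most $K$ for $e$, at most $K$ for $\kappa(u')$, and (N4) bounds the choices of $(u,u')$. The term is at most $2^{-d}MK^2\cdot2\cdot2^{d-6s}2^{d-j}\le2K^22^{-2s}\le2K^2W(j,d)$.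

\emph{Errors.} Let $r<j$ and $w=v_r$, and let $s_u(e;I)\in\{0,1\}$ indicate that $e$ is $b_u$-sensitive at $I$. As $|(x-1)^+-(x'-1)^+|\le|x-x'|$,
\[\mathrm{err}_r\le\frac{2^{-(d-r)}}2\,\mathbb E\sum_{u\in L_d(w)}\sum_e\bigl|s_u(e;I)-s_u(e;I^w)\bigr|.\]
If $s_u(e;I)\ne s_u(e;I^w)$, then on the square of $b_w,b_u$ at $I$ the entity $e$ depends on $b_u$, and it depends on $b_w$ since otherwise the two indicators agree. By Lemma~\ref{lem:cube} it is $(w,u)$-linked at one of the four corners. Moving the base point to each corner gives $\mathrm{err}_r\le2\ell_\tau(r,d)$. By \eqref{eq:private} and \eqref{eq:W} the levels $r<d_0$ contribute at most $16K^2W(j,d)$ and the levels $d_0\le r<j$ at most $6\mathcal L_\tau W(j,d)$.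
\end{proof}

\begin{lemma}\label{lem:meet}
For $d_0\le j<d<H$ and $\tau<2T$, $\ m_\tau(j,d)\le(96\mathcal L_\tau+48K^3)\,W(j,d)$.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:avg} to $f_v=2^{-(d-j)}\sum_{u\in L_d(v)}\mathrm{meet}_\tau(v,u;I)$.

\emph{First term.} Fix $I$ and count pairs ($u$, a $(u|_j,u)$-meeting). There are $M$ choices for $\kappa(u)$, at most $K$ for $e_1$, the partner $e_2$ is determined, there are at most $K$ choices for $\kappa(u|_j)$, and at most $2\cdot2^{d-6s}$ for $u$ by (N3). The term is at most $2^{-d}MK^2\cdot2\cdot2^{d-6s}=2K^2/M\le2K^2W(j,d)$.

\emph{Errors.} Let $r<j$ and $w=v_r$. For $v\in L_j(w)$ and $u\in L_d(v)$, the difference between $\mathrm{meet}_\tau(v,u;I)$ and $\mathrm{meet}_\tau(v,u;I^w)$ is at most the number of pairs that are meetings at exactly one of $I,I^w$. By \eqref{eq:mb} the two possibilities have the same expectation, so $\mathrm{err}_r\le2^{-(d-r)}\,\mathbb E\,Z$, where $Z$ counts the triples $(v,u,\pi)$ such that $\pi$ is a $(v,u)$-meeting at $I$ and not at $I^w$. For such a triple fix the roles $e_1,e_2$. We claim that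
\begin{enumerate}
\item[($\alpha$)] $e_1$ depends on $b_w$ on the square of $b_w,b_u$ at $I$, or
\item[($\beta$)] $e_2$ depends on $b_w$ on the square of $b_w,b_v$ at $I$.
\end{enumerate}
Otherwise both entities have the same state on $I$ and $I^w$, so the access takes place on $I^w$ too; moreover $e_1(I^w)=e_1(I)\ne e_1(I^u)=e_1(I^{uw})$ and $e_2(I^w)=e_2(I)\ne e_2(I^v)=e_2(I^{vw})$, so $\pi$ is a meeting at $I^w$.

In case ($\alpha$), $e_1$ depends on both toggles, so it is $(w,u)$-linked at a corner $I^g$ of its square. For fixed $u$ distinct meetings have distinct $e_1$, so their number is at most $\sum_g\mathrm{link}_\tau(w,u;I^g)$. Moving the base point, these triples contribute at most $4\ell_\tau(r,d)$ to $\mathrm{err}_r$.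

In case ($\beta$), $e_2$ is $(w,v)$-linked at a corner $I^g$ of the square of $b_w,b_v$, which does not involve $u$. For fixed $v$ and each of the four $g$, the number of pairs $(u,\pi)$ is at most
\begin{equation}\label{eq:beta}
\sum_{e_2}\nu_{v,d}(e_1;I),
\end{equation}
where $e_2$ ranges over the entities that are $(w,v)$-linked at $I^g$ and have a partner $e_1$ on $I$.

\emph{Private levels $r<d_0$.} By (N1) the nodes counted by $\nu_{v,d}$ have distinct keys, so $\nu_{v,d}\le K$ and \eqref{eq:beta} is at most $K\,\mathrm{link}_\tau(w,v;I^g)$. Moving the base point and summing over $v$ and $g$, we get $\mathrm{err}_r\le4\ell_\tau(r,d)+4K2^{-(d-j)}\ell_\tau(r,j)$. The factor $K$ is harmless here, as it multiplies \eqref{eq:private} and not $\mathcal L_\tau$. By \eqref{eq:private} and \eqref{eq:W} these levels contribute at most $(4K^2+4K^3)\sigma(d)\le(32K^2+32K^3)W(j,d)$.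

\emph{Shared levels $d_0\le r<j$.} Use $\nu\le1+(\nu-1)^+$ in \eqref{eq:beta}. The summand $1$ gives at most $\mathrm{link}_\tau(w,v;I^g)$, and after moving the base point and summing over $v,g$ it contributes at most $4\cdot2^{-(d-j)}\ell_\tau(r,j)$. For the other summand, distinct $e_2$ have distinct partners on $I$, so it gives at most $\sum_e(\nu_{v,d}(e;I)-1)^+$. For nonnegative integers $n_v$ we have $\sum_v(n_v-1)^+\le(\sum_vn_v-1)^+$, since the left side is $\sum_vn_v$ minus the number of nonzero $n_v$. Hence the sum over $v\in L_j(w)$ is at most $\sum_e(\nu_{w,d}(e;I)-1)^+$, and the contribution is at most $4c_\tau(r,d)$. With \eqref{eq:W} and Lemma~\ref{lem:crowd},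
\[\mathrm{err}_r\le4\ell_\tau(r,d)+4\cdot2^{-(d-j)}\ell_\tau(r,j)+4c_\tau(r,d)\le(32\mathcal L_\tau+72K^2)\,W(r,d),\]
and these levels contribute at most $(96\mathcal L_\tau+216K^2)W(j,d)$.

The total is $(96\mathcal L_\tau+250K^2+32K^3)W(j,d)$, and $250K^2\le16K^3$ because $K\ge16$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:G}]
Lemmas~\ref{lem:link} and~\ref{lem:meet} give $\mathcal L_{\tau+1}\le197\mathcal L_\tau+96K^3$, so $\mathcal L_{2T}\le\frac{96}{196}K^3\,197^{2T}\le2^{12T}2^{16T}$. Also $W(H-2,H-1)=\frac34s(2/3)^{s-1}=\frac98s(2/3)^s$. This is the only place where $s\ge80T$ is used: $s(2/3)^s$ is nonincreasing for $s\ge2$, and $(3/2)^{80}>2^{46}$ because $(3/2)^{12}=531441/4096>2^7$ and $(3/2)^8=6561/256>2^4$. Therefore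
\[\ell_{2T}(H-2,H-1)\le2^{28T}\cdot90T\cdot2^{-46T}=90T\,2^{-18T}<0.1.\]

Suppose that the machine is correct on $9/10$ of the inputs. Let $u=v_{H-1}$ and $v=v_{H-2}$. Flipping $b_u$ flips $G_s$. Flipping $b_v$ replaces the output by the variable of the sibling of $u$, which has a different key by (N1); both variables are independent of those of smaller depth, so $G_s$ changes with probability $\frac12$. The maps $I\mapsto I^{v_{H-1}(I)}$ and $I\mapsto I^{v_{H-2}(I)}$ are involutions, since the flip does not change the node flipped, so $I$, $I^u$, $I^v$ are each uniform. With probability at least $\frac12-\frac3{10}=\frac15$ the output cell is $(v,u)$-linked at $I$ at time $2T$, and $\ell_{2T}(H-2,H-1)\ge\frac12\cdot\frac15=0.1$, a contradiction.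
\end{proof}

\section{Few variables and a deep tree}\label{sec:deep}

\subsection{The instances}
Assume $T\le2^m/480$ and $360T^2\le h$. Put $s=120T$ and $H=(2T+1)s$. Then $H\le360T^2\le h$ and $2s+2\le2^m$; the two hypotheses serve only to fit the following instances into $F_{m,h}$. Nodes are again binary strings. An instance is a pair $(y,z)$ with a bit $y_u$ for each node of depth less than $H$ and $z\in\{0,1\}^s$. Set $x_{2i}=z_i$ and $x_{2i+1}=1\oplus z_i$ for $0\le i<s$, and give a node $u$ of depth $q<H$ the label $2(q\bmod s)+y_u$. Then $y_u$ occupies one input cell (the last label bit), $z_i$ occupies two, and the variable named by $u$ has the value $y_u\oplus z_{q\bmod s}$. If $h>H$, two more variables serve as constants below depth $H-1$ as in Section~\ref{sec:shared}, and unused variables are $0$. The \emph{path of $y$ under $z$} from a node moves from $u$ to the child in direction $y_u\oplus z_{|u|\bmod s}$, and the output is the direction at the node of depth $H-1$ of the path from the root. The distribution is uniform on pairs $(y,z)$. Fix a $T$-step machine as in Theorem~\ref{thm:lower}.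

The jumping algorithm indicates what to prove. There a holder of $z$ gains $g$ levels per read, after $g$ rounds of preparation. In $T$ steps an entity is sensitive to at most $K=2^{4T}$ disjoint sets, far fewer than the $2^{s/4}=2^{30T}$ subtrees hanging $s/4$ levels below a node. So a holder of information on $z$ should advance at most about $s$ levels per half-step, and $2T+1$ blocks of $s$ levels should be out of reach.

For $0\le t\le2T$, \emph{block} $t$ consists of the depths $ts,\dots,ts+s-1$, and \emph{segment} $t$ of the depths $q$ with $ts+\frac s2\le q<ts+\frac{3s}4$. Let $y,z^0,z^1$ be independent and uniform. Unless said otherwise, \emph{path} means path under $z^0$ from the root. Given $(y,z^0,z^1)$, let $V_0,\dots,V_{2T}$ be independent, with $V_t$ a uniform subset of the $s/4$ path nodes of $y$ in segment $t$. For a set $V$ of nodes, $y^V$ is $y$ flipped on $V$, and $V$ also denotes the toggle formed by the cells $y_u$, $u\in V$. Passing from $z^0$ to $z^1$ flips a toggle $\beta$ of at most $2s$ cells. An entity is \emph{joint} on a square if it depends on both toggles; otherwise it is \emph{constant} or depends on one toggle \emph{only}. Let $Q(y,V)$ be the square $\{y,y^V\}\times\{z^0,z^1\}$,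 and
\[p_\tau=\max_{\tau\le t\le2T}\Pr[\text{some entity is joint on }Q(y,V_t)\text{ at time }\tau].\]
Being joint on $Q(y,V_t)$ means having combined information on $z$ with information on block $t$ of the path. We have $p_0=0$, since at time $0$ an entity depends on at most one input cell. We shall see that the output cell is joint on $Q(y,V_{2T})$ with constant probability, while $p_\tau$ roughly at most triples per half-step.

\subsection{Three tools}
The reason for flipping a uniform subset of path nodes is that the flipped string is again uniform and carries no information on how the original path crossed the segment.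

\begin{lemma}[Hiding]\label{lem:hide}
Fix $z^0$, a node $x$, and a set $\mathcal N$ of nodes containing $x$ and all its descendants of depth less than $H$. Let $y$ be uniform on $\{0,1\}^{\mathcal N}$, and let paths start at $x$.
\begin{enumerate}
\item[(a)] Let $|x|\le ts+\frac s2$ and let $V$ be a uniform subset of the path nodes of $y$ in segment $t$. Then the paths of $y$ and $y^V$ agree down to their node $a$ of depth $ts+\frac s2$, the string $y^V$ is uniform, and given $y^V$ the path node of $y$ of depth $ts+\frac{3s}4$ is uniform among the $2^{s/4}$ descendants of $a$ of that depth.
\item[(b)] Let $\tau<t$ and $|x|\le\tau s+\frac s2$, and, given $y$, let $B,D$ be independent uniform subsets of the path nodes of $y$ in segments $\tau$ and $t$. Then $(y^D,B)$ has the same distribution as $(y,B)$. In particular $y^B$, $y^D$ and $y^{B\cup D}$ are uniform.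
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $V$ contains no node above depth $ts+\frac s2$, so the paths agree down to $a$. Let $\rho\in\{0,1\}^{s/4}$ be the directions of the path of $y$ in the segment. The map $(y,V)\mapsto(y^V,\rho)$ is a bijection onto $\{0,1\}^{\mathcal N}\times\{0,1\}^{s/4}$: given a value $(\eta,\rho)$, the node $a$ is read off from $\eta$, the $s/4$ path nodes in the segment are found by following $\rho$ from $a$, on them $y$ is forced to be direction $\oplus\,z^0$, elsewhere $y=\eta$, and $V$ is the set where $y$ and $\eta$ differ. All pairs $(y,V)$ are equally likely, so $(y^V,\rho)$ is uniform.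

(b) By (a), $y^D$ is uniform and has the same path nodes in segment $\tau$ as $y$. Given $(y,D)$, and hence given $y^D$, the set $B$ is a uniform subset of these nodes. The last claim follows from (a) applied to $(y,B)$, $(y,D)$ and $(y^D,B)$.
\end{proof}

\begin{lemma}[Resampling]\label{lem:resample}
Let $\mathcal I$ be random data that determine an input $J$, a set $\mathcal E$ of at most $E_0$ entities, and $n$ nodes of a common depth. Given $\mathcal I$, let $\xi$ be uniform among these nodes, and let $X$ be a random set of nodes in the subtree of $\xi$. Then at any fixed time $\tau\le2T$ the probability that some $e\in\mathcal E$ is $X$-sensitive at $J$ is at most $E_0K/n$.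
\end{lemma}

\begin{proof}
Condition on $\mathcal I$. For each of the $n$ nodes $\xi'$ draw a set $X_{\xi'}$ from the conditional law of $X$ given $\xi=\xi'$. The probability in question is $\frac1n$ times the expected number of $\xi'$ such that some $e\in\mathcal E$ is $X_{\xi'}$-sensitive at $J$. The sets $X_{\xi'}$ lie in disjoint subtrees, so this number is at most $E_0K$ by Lemma~\ref{lem:count}(b).
\end{proof}

\begin{lemma}[The first joint entity]\label{lem:first}
Suppose that on $Q(y,V)$ no entity is joint at time $\tau$ and some entity is joint at time $\tau+1$. Then at time $\tau$ there are an entity $e_1$ that depends on $\beta$ only and an entity $e_2$ that depends on $V$ only, one a processor and the other a cell, such that in half-step $\tau+1$ either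
\begin{enumerate}
\item[(i)] $e_2$ accesses $e_1$ on $(a,z^0)$ and $(a,z^1)$ for some $a\in\{y,y^V\}$, or
\item[(ii)] $e_1$ accesses $e_2$ on $(y,z^b)$ and $(y^V,z^b)$ for some $b\in\{0,1\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{Read.} Let the processor $p$ become joint. If $p$ were constant, it would read the same non-joint cell on all four inputs and would not become joint. Let $p$ depend on $V$ only. For each $a$ it makes the same access on $(a,z^0)$ and $(a,z^1)$. Its new state depends on $\beta$, so for some $a$ it reads a cell that depends on $\beta$, and this cell depends on $\beta$ only: case (i). If $p$ depends on $\beta$ only, exchanging the toggles gives (ii).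

\emph{Write.} Let the cell $c$ become joint; it is written on some corner. A constant writer would make $c$ constant. A writer depending on $V$ only writes $c$ on both corners $(a_0,z^0),(a_0,z^1)$ for some $a_0$, and a writer depending on $\beta$ only writes it on both $(y,z^{b_0}),(y^V,z^{b_0})$ for some $b_0$. Two writers of different kinds would conflict on $(a_0,z^{b_0})$. Suppose that all writers depend on $V$ only. For each $a$ for which $c$ is written, the new content is the same on $(a,z^0)$ and $(a,z^1)$. As the new content depends on $\beta$, there is an $a$ for which $c$ is not written and for which the old content differs on $(a,z^0)$ and $(a,z^1)$. So $c$ depended on $\beta$ only: case (i). If all writers depend on $\beta$ only, exchanging the toggles gives (ii).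
\end{proof}

\begin{example}[The first step]\label{ex:first}
We show that $p_1=0$ and $p_2\le6s\,2^{-s/2}$. In the first read every processor reads a fixed cell, so at time $1$ each entity depends on at most one input cell and none is joint. Let an entity be joint on $Q(y,V_t)$ at time $2$. In case (ii) of Lemma~\ref{lem:first}, a processor that has read one of the $2s$ cells of $z$ writes a cell $y_u$ with $u\in V_t$. By exclusive reading there are at most $2s$ such processors, each has two states, so $u$ lies in a fixed set of at most $4s$ nodes. In case (i), a processor that has read $y_u$, $u\in V_t$, writes a cell $c$ of $z$. For each $c$ at most one node $u$ can occur, since processors for two nodes would conflict on a suitable input; this gives a fixed set of at most $2s$ nodes. So $V_t$ meets a fixed set $U$ of at most $6s$ nodes, and a node of depth $q\ge s/2$ lies on the path with probability $2^{-q}$.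
\end{example}

At later times the set $U$ of places that the holders of $z$ can touch depends on $y$, hence on the path, and the last sentence of the example breaks down. The remedy is a second flip $B=V_\tau$ higher up. If no entity is joint on $Q(y,B)$, the holders of $z$ behave identically on $y$ and $y^B$, so $U$ can be computed from $y^B$, and by Lemma~\ref{lem:hide} the string $y^B$ hides where the path went. This is why one block is spent per half-step.

\subsection{The recursion}
Fix $0\le\tau<2T$ and $\tau<t\le2T$, and put $B=V_\tau$, $D=V_t$; see Figure~\ref{fig:depths}. States and sensitivities are at time $\tau$, and accesses are those of half-step $\tau+1$. For a string $\eta$ let $A(\eta)$ be the set of entities with different states on $(\eta,z^0)$ and $(\eta,z^1)$, so $|A(\eta)|\le2sK$ by Lemma~\ref{lem:count}(a). Let $S(\eta)$ consist of the processors that access a cell of $A(\eta)$ on $(\eta,z^1)$ and of the cells that are accessed by a processor of $A(\eta)$ on $(\eta,z^0)$ or on $(\eta,z^1)$. Each member of $A(\eta)$ contributes at most two, so $|S(\eta)|\le4sK$. Consider the events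
\begin{enumerate}
\item[$E_1$:] some entity is joint on $Q(y,B)$; \quad $E_1'$: some entity is joint on $Q(y^D,B)$;
\item[$E_2$:] some entity is joint on the square of the toggles $B,D$ at $(y,z^1)$;
\item[$E_3$:] some $e\in S(y^B)$ is $D$-sensitive at $(y^B,z^1)$; \quad $E_3'$: the same with $y^{B\cup D}$ in place of $y^B$.
\end{enumerate}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=1cm]
\draw[dashed] (0,0)--(1.5,0);
\draw (1.5,0)--(7.5,0);
\draw[dashed] (7.5,0)--(9,0);
\draw[line width=3pt] (4.5,0)--(6,0);
\draw[line width=3pt] (9,0)--(10.5,0);
\foreach \x/\t in {0/{0},1.5/{\tau s},4.5/{\tau s+\frac s2},6/{\tau s+\frac{3s}4},7.5/{(\tau+1)s},9/{ts+\frac s2},10.5/{ts+\frac{3s}4}}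
  \draw (\x,0.12)--(\x,-0.12) node[below] {\small$\t$};
\node[above] at (5.25,0.1) {$B$};
\node[above] at (9.75,0.1) {$D$};
\node[above] at (6.1,0.1) {$\omega$};
\end{tikzpicture}
\caption{Depth along the path under $z^0$, increasing to the right. The flipped sets $B$ and $D$ lie in segments $\tau$ and $t>\tau$ (thick). The node $\omega$ is where the path leaves segment $\tau$. The half block before segment $\tau$ and the quarter block after it contain no flipped node; there unused coordinates of $z^0$ randomize the path.}\label{fig:depths}
\end{figure}

\begin{lemma}\label{lem:five}
If some entity is joint on $Q(y,D)$ at time $\tau+1$ and none is at time $\tau$, then one of $E_1,E_1',E_2,E_3,E_3'$ occurs.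
\end{lemma}

\begin{proof}
Suppose that $E_1,E_1',E_2$ fail, and take $e_1,e_2$ from Lemma~\ref{lem:first} with $V=D$. The entity $e_1$ has different states on $(y,z^0),(y,z^1)$, and also on $(y^D,z^0),(y^D,z^1)$. As it is joint neither on $Q(y,B)$ nor on $Q(y^D,B)$, it does not depend on $B$ there:
\[e_1(y^B,z^b)=e_1(y,z^b),\qquad e_1(y^{B\cup D},z^b)=e_1(y^D,z^b)\qquad(b=0,1).\]
Thus $e_1\in A(y^B)\cap A(y^{B\cup D})$. The entity $e_2$ is $D$-sensitive at $(y,z^1)$, and since $E_2$ fails,
\[e_2(y^B,z^1)=e_2(y,z^1),\qquad e_2(y^{B\cup D},z^1)=e_2(y^D,z^1).\]
Thus $e_2$ is $D$-sensitive at $(y^B,z^1)$ and at $(y^{B\cup D},z^1)$. In case (i) with $a=y$, the processor $e_2$ accesses $e_1$ also on $(y^B,z^1)$, so $e_2\in S(y^B)$ and $E_3$ occurs. With $a=y^D$ it accesses $e_1$ on $(y^{B\cup D},z^1)$ and $E_3'$ occurs. In case (ii) the processor $e_1$ accesses $e_2$ also on $(y^B,z^b)$, and $E_3$ occurs.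
\end{proof}

The event $E_2$ is the price for moving $e_2$ from $y$ to $y^B$. It concerns inputs with $z^1$, on which the machine sees nothing of $z^0$, and asks for an entity that connects two distant parts of the path under $z^0$. Such connections are what the third algorithm of Section~\ref{sec:upper} creates for all assignments at once, after copying the labels $2^s$ times. The delicate point is that $z^0$ is reused in every block, so the position of $B$ in the tree already determines $z^0$ when $\tau\ge1$, and with it the position of $D$. We therefore cut the path from the top, one node at a time, until it starts at a uniform node of depth $\tau s$; from there on the coordinates of $z^0$ are fresh for one block.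

\begin{lemma}\label{lem:hybrid}
$\Pr E_2\le sK^22^{-s/4}+16\tau sK^22^{-s/2}$.
\end{lemma}

\begin{proof}
For $0\le q\le\tau s$ let $\mathbb P_q$ be the model in which $y,z^0,z^1$ and a node $x_q$ of depth $q$ are independent and uniform, the path $x_q,x_{q+1},\dots$ of $y$ under $z^0$ starts at $x_q$, and $B,D$ are independent uniform subsets of its nodes in segments $\tau,t$. Let $\gamma_q=\mathbb P_q(E_2)$; then $\gamma_0=\Pr E_2$.

\emph{Claim 1: $\gamma_q\le\gamma_{q+1}+16K^22^{-s/2}$ for $q<\tau s$.}
In $\mathbb P_q$ obtain $y'$ from $y$ by flipping $y_{x_q}$ with probability $\frac12$, using a fresh coin, and keep $x_{q+1},B,D$. Given $(x_q,z^0,z^1)$, the string $y'$ and the bit $y_{x_q}$ are independent and uniform. So the direction taken at $x_q$ is uniform given $(x_q,y',z^0,z^1)$, and $x_{q+1}$ is a uniform node of depth $q+1$ independent of $(y',z^0,z^1)$. Below $x_q$ the strings $y$ and $y'$ agree. Hence $(y',z^0,z^1,x_{q+1},B,D)$ has law $\mathbb P_{q+1}$, and $\gamma_q-\gamma_{q+1}$ is at most the probability that $E_2$ holds for $y$ and fails for $y'$.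

In that case $y'\ne y$. Consider the cube of the toggles $\{x_q\},B,D$ at $(y,z^1)$; they are disjoint as $q<\tau s$. An entity $e$ that witnesses $E_2$ for $y$ depends on $B$ and $D$, and on $x_q$, since otherwise it would witness $E_2$ for $y'$. By Lemma~\ref{lem:cube} there is a corner $(Y,z^1)$ at which $e$ is sensitive to $x_q$ and to some $X\in\{B,D\}$. Fix which of the three toggles are flipped in $Y$ ($8$ choices) and which set is $X$ ($2$ choices). It suffices to bound by $K^22^{-s/2}$ the probability that some entity is sensitive to $x_q$ and $X$ at $(Y,z^1)$.

Condition on $(z^0,z^1,x_q,y_{x_q})$. Then $x_{q+1}$ is fixed and $y$ is uniform on the nodes other than $x_q$, so by Lemma~\ref{lem:hide}(b), with start node $x_{q+1}$, the string $Y$ is uniform on these nodes; and $Y_{x_q}$ is $y_{x_q}$ or its complement, by the fixed choice. So the conditional law of $(Y,x_q,y_{x_q})$ given $(z^0,z^1)$ does not depend on $(z^0,z^1)$. Let $i=q\bmod s$ and $\mathcal I=(Y,x_q,y_{x_q},z^1,z^0_i)$. These data determine $x_{q+1}$, and given $\mathcal I$ the coordinates of $z^0$ other than $i$ are independent and uniform. The depths $q+1,\dots,q+\frac s2$ lie above segment $\tau$, and their residues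 modulo $s$ are distinct and different from $i$. On the path nodes of these depths $Y=y$, so the path node $\xi$ of depth $q+1+\frac s2$ is reached from $x_{q+1}$ by following $Y\oplus z^0$. Given $\mathcal I$ the $s/2$ directions are uniform, so $\xi$ is uniform among $2^{s/2}$ nodes. Since $q+1+\frac s2\le\tau s+\frac s2$, the set $X$ lies in the subtree of $\xi$. The at most $K$ entities that are $x_q$-sensitive at $(Y,z^1)$ are determined by $\mathcal I$. Lemma~\ref{lem:resample} gives the bound $K\cdot K/2^{s/2}$.

\emph{Claim 2: $\gamma_{\tau s}\le sK^22^{-s/4}$.}
If $E_2$ holds, then by Lemma~\ref{lem:cube} some entity is sensitive to $B$ and to $D$ at one of the four corners $(Y,z^1)$. Fix which toggles are flipped, and let $\tilde y=y^D$ if $D$ is flipped and $\tilde y=y$ otherwise, so that $Y=\tilde y$ or $Y=\tilde y^B$. Write $x=x_{\tau s}$, let $z'$ be the first $3s/4$ and $z''$ the last $s/4$ coordinates of $z^0$, and let $\omega$ be the path node of depth $\tau s+\frac{3s}4$. Condition on $(z^0,z^1,x)$. By Lemma~\ref{lem:hide}, $\tilde y$ is uniform, its path from $x$ agrees with that of $y$ down to $\omega$, and given $\tilde y$ the set $B$ is a uniform subset of the nodes of this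 path in segment $\tau$. The path from $x$ to $\omega$ is a function of $(\tilde y,x,z')$. So the conditional law of $(Y,\omega,B)$ depends only on $(x,z')$, which is independent of $(z'',z^1)$. Hence $z''$ is uniform given $\mathcal I=(Y,\omega,B,z^1)$. The depths $\tau s+\frac{3s}4,\dots,\tau s+s-1$ belong to neither segment, so $Y=y$ on the path nodes there, and the directions there are steered by $z''$. Given $\mathcal I$, the path node $\xi$ of depth $(\tau+1)s$ is uniform among $2^{s/4}$ descendants of $\omega$, and $D$ lies in its subtree because $t\ge\tau+1$. At most $K|B|\le Ks/4$ entities are $B$-sensitive at $(Y,z^1)$, and they are determined by $\mathcal I$. Lemma~\ref{lem:resample} gives $\frac s4K^22^{-s/4}$ for each of the four corners.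

The lemma follows by applying Claim 1 for $q=0,\dots,\tau s-1$ and then Claim 2.
\end{proof}

\begin{proposition}\label{prop:rec}
For $0\le\tau<2T$, $\ p_{\tau+1}\le3p_\tau+\varepsilon$, where $\varepsilon=32\,sT\,K^2\,2^{-s/4}$.
\end{proposition}

\begin{proof}
Fix $t$ with $\tau<t\le2T$. The probability of a joint entity on $Q(y,D)$ at time $\tau$ is at most $p_\tau$, and so is $\Pr E_1$, both by definition of $p_\tau$. By Lemma~\ref{lem:hide}(b), applied given $(z^0,z^1)$, the tuple $(y^D,B,z^0,z^1)$ is distributed as $(y,B,z^0,z^1)$, so $\Pr E_1'=\Pr E_1$.

Let $\omega$ be the path node of $y$ of depth $\tau s+\frac{3s}4$; the set $D$ lies in its subtree. By Lemma~\ref{lem:hide}(a), given $\mathcal I=(y^B,z^0,z^1)$ the node $\omega$ is uniform among $2^{s/4}$ nodes determined by $\mathcal I$. Lemma~\ref{lem:resample} with $J=(y^B,z^1)$ and $\mathcal E=S(y^B)$ gives $\Pr E_3\le4sK^22^{-s/4}$. The node $\omega$ is also the path node of $y^D$ of its depth, and $y^{B\cup D}=(y^D)^B$. By the identity of distributions above, $\omega$ is uniform among $2^{s/4}$ nodes given $(y^{B\cup D},z^0,z^1)$, and the same bound holds for $E_3'$.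

By Lemmas~\ref{lem:five} and~\ref{lem:hybrid}, the probability of a joint entity on $Q(y,V_t)$ at time $\tau+1$ is at most
\[3p_\tau+9sK^22^{-s/4}+16\tau sK^22^{-s/2}\le3p_\tau+16(\tau+1)sK^22^{-s/4},\]
and $\tau+1\le2T$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}(c)]
Since $p_0=0$, Proposition~\ref{prop:rec} with $s=120T$ and $K^2=256^T$ gives
\[p_{2T}\le\tfrac12\,9^T\varepsilon=1920\,T^2\,(9\cdot256\cdot2^{-30})^T\le1920\,T^2\,2^{-18T}<0.01.\]
Suppose that the machine succeeds, and let $V=V_{2T}$. If $V\ne\emptyset$, the paths of $y$ and $y^V$ under $z^0$ separate at the highest node of $V$ and reach different nodes of depth $H-1$. These lie below segment $2T$, and their bits are independent of the data that determine the two paths, so the true outputs on $(y,z^0)$ and $(y^V,z^0)$ differ with conditional probability $\frac12$. If $z^0\ne z^1$, the path of $y$ under $z^1$ leaves the path under $z^0$ within block $0$ and avoids $V$, so the true outputs on $(y,z^1)$ and $(y^V,z^1)$ agree. When both happen, the true output depends on $V$ and on $\beta$ on $Q(y,V)$, and this has probability at least $\frac12(1-2^{-s/4})-2^{-s}\ge0.49$. Given $(z^0,z^1)$, both $y$ and $y^V$ are uniform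 by Lemma~\ref{lem:hide}(a), so each of the four corners is a uniform instance. With probability at least $0.49-\frac4{10}=0.09$ the output cell is joint on $Q(y,V)$ at time $2T$, contradicting $p_{2T}<0.01$.
\end{proof}

\section{Randomized machines and the fixed tree}\label{sec:strong}

In a randomized machine the initial states of the processors contain random coins, independent of the input; fixing the coins yields a deterministic machine, which is conflict-free on all inputs by assumption. A zero-error machine is always correct when its run ends, that is, when all processors have halted.

\begin{proof}[Proof of Theorem~\ref{thm:strong}]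
(i) Consider a $T$-step randomized machine with error at most $\frac1{10}$ on every input. Then $T\ge1$, since after zero steps the output cell holds a constant or a fixed input bit regardless of the coins. For each of the four distributions in Theorem~\ref{thm:lower}, the error averaged over inputs and coins is at most $\frac1{10}$, so some coin outcome gives a deterministic machine that succeeds on it. Parts (b) and (c) use one distribution each, and each distribution of Section~\ref{sec:log} yields its own inequality, so the three bounds hold for $T$ although the coin outcomes may differ. Now let a zero-error machine have expected time at most $t$ on every input. Whether all processors have halted at time $0$ depends on the coins only, and a run of zero steps cannot be correct on all inputs; so every run has at least one step and $t\ge1$. By Markov's inequality a run lasts more than $\lfloor10t\rfloor$ steps with probability at most $t/(\lfloor10t\rfloor+1)<\frac1{10}$. Stopping after $T=\lfloor10t\rfloor$ steps gives a machine of the first kind, and the lower bound for $T$ is a lower bound for $10t$.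

(ii) The function $G_s$ of Section~\ref{sec:shared} has $N$ variables with $2^{7s}-1\le N\le2^{8s}$, so $\log N=\Theta(s)$, and its defining tree queries $8s$ variables. Let $T=\lfloor s/80\rfloor\ge1$. By Theorem~\ref{thm:G} and the averaging argument of (i), no EREW machine, even randomized with error at most $\frac1{10}$, computes $G_s$ in $T$ steps, nor in fewer, since idle steps can be added. So the EREW complexity is $\Omega(s)=\Omega(\log N)$, and gathering all $N$ bits into one word gives $O(\log N)$. On a CREW PRAM all nodes read their variables in one step, and pointer doubling as in Section~\ref{sec:upper} takes $O(\log s)=O(\log\log N)$ steps.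
\end{proof}

\begin{thebibliography}{1}
\bibitem{topics}
\emph{Some Topics in Parallel Computation and Branching Programs},
\texttt{https://www.cs.washington.edu/tr/1995/08/UW-CSE-95-08-02.pdf}
\end{thebibliography}
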